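# A critical nonlinear Neumann problem on the half-ball: solvable exactly for $\pi^2/4<\lambda<\pi^2$

## 1. The solvability interval $(\pi^2/4,\pi^2)$

Let $\Omega=\{x\in\mathbb R^3:|x|<1,\ x_3>0\}$ be the half-ball. Its boundary has a curved part $\Gamma_D=\{|x|=1,\ x_3\ge0\}$ and a flat part $\Gamma_N=\{|x|<1,\ x_3=0\}$. For $\lambda\in\mathbb R$ we study
$$(P_\lambda)\qquad \Delta u+\lambda u=0,\quad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\Gamma_D,\qquad -\partial_3u=u^3\ \text{ on }\Gamma_N .$$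

**Theorem A.** (i) $(P_\lambda)$ has no solution for $0<\lambda\le\pi^2/4$. With the known nonexistence for $\lambda<\lambda_*$, where $\lambda_*>0$, there is none for any $\lambda\le\pi^2/4$. (ii) $(P_\lambda)$ has a solution for every $\lambda\in(\pi^2/4,\pi^2)$. Together with the known nonexistence for $\lambda\ge\pi^2$: $(P_\lambda)$ is solvable if and only if $\pi^2/4<\lambda<\pi^2$. Hence
$$\lambda^\sharp:=\inf\{\lambda:\ (P_\lambda)\text{ has a solution}\}=\frac{\pi^2}{4},$$
and the infimum is not attained.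

**The notion of solution.** Write $D=\Gamma_N$, regarded as the open unit disk of $\mathbb R^2$; $B=B_1(0)\subset\mathbb R^3$; $W=\{u\in W^{1,2}(\Omega):u=0\text{ on }\Gamma_D\}$; and
$$a_\lambda(u,v)=\int_\Omega(\nabla u\cdot\nabla v-\lambda uv)\,dx .$$
A *solution* of $(P_\lambda)$ is a $u\in W$ with $u>0$ in $\Omega$ and $a_\lambda(u,\varphi)=\int_Du^3\varphi$ for all $\varphi\in W$. On $D$ the letter $u$ means the trace. The trace embedding $W\hookrightarrow L^4(D)$ is continuous, so $u^3\in L^{4/3}(D)$ and the right side makes sense. The embedding is not compact (§3 has an example). This is the critical situation: in dimension $n$ the exponent is $n/(n-2)$ and the trace space is $L^{2^*}$ with $2^*=(2n-2)/(n-2)$. Here $n=3$.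

**The known facts.** The problem comes from "Neumann boundary condition" (https://files-www.mis.mpg.de/mpi-typo3/preprints/2003/preprint2003_8.pdf). Known for $n=3$: there is no solution for $\lambda\ge\pi^2$; there are solutions for $\pi^2/4<\lambda<\pi^2$; and there is $\lambda_*\in(0,\pi^2/4)$ such that no solution exists for $\lambda<\lambda_*$, where one may take $\lambda_*\ge0.772$. The gap is $[\lambda_*,\pi^2/4]$. We quote only the last fact, and only to cover $\lambda\le0$. The first two get short proofs, in §3 and §10. For comparison, on the three-dimensional ball Brezis and Nirenberg showed that $\pi^2/4$ is the exact threshold for $\Delta u+\lambda u+u^5=0$, $u>0$, with Dirichlet conditions.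

## 2. Companions: a sharp trace inequality, other nonlinearities, concentration

The same circle of arguments proves three further statements.

**Theorem B (sharp trace inequality).** For all $u\in W\setminus\{0\}$,
$$\int_\Omega|\nabla u|^2>\sqrt\pi\Big(\int_{\Gamma_N}u^4\Big)^{1/2}+\frac{\pi^2}4\int_\Omega u^2 .$$
Both constants are optimal. With $S_\lambda=\inf_{u\in W\setminus W^{1,2}_0(\Omega)}a_\lambda(u,u)/\|u\|^2_{L^4(D)}$: $S_\lambda=\sqrt\pi$, not attained, for $\lambda\le\pi^2/4$; $S_\lambda<\sqrt\pi$, attained, for $\pi^2/4<\lambda<\pi^2$.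

The set $W\setminus W_0^{1,2}(\Omega)$ consists of the $u\in W$ with nonzero trace on $D$.

**Theorem C.** Let $0<\lambda\le\pi^2/4$. Let $g:[0,\infty)\to[0,\infty)$ be locally Lipschitz and nondecreasing, with $g(0)=0$ and $s\,g(s)\ge4\int_0^sg$ for $s\ge0$ (e.g. $g(s)=s^p$, $p\ge3$). Then the problem with boundary condition $-\partial_3u=g(u)$ on $\Gamma_N$ (in place of $-\partial_3u=u^3$) has no bounded weak solution. For $g(s)=s^p$ with $1<p<3$, weak solutions exist for every $\lambda<\pi^2$.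

**Theorem D.** Let $\lambda_j\downarrow\pi^2/4$ and let $u_j$ be least-energy solutions of $(P_{\lambda_j})$. Then $u_j^4\,dx\rightharpoonup\pi\,\delta_0$ as measures on $\overline D$.

## 3. Bubbles on the half-space and the eigenvalue $\pi^2$

**The eigenvalue.** Even reflection in $x_3$ turns $u\in W$ into $\tilde u\in W^{1,2}_0(B)$ and doubles all integrals over $\Omega$. The first Dirichlet eigenvalue of $B$ is $\pi^2$, it is simple, and its eigenfunction $\phi_1(x)=\sin(\pi|x|)/(\pi|x|)$ is even in $x_3$. Hence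
$$\int_\Omega|\nabla u|^2\ge\pi^2\int_\Omega u^2\qquad(u\in W),\tag{1}$$
and for $\lambda<\pi^2$ the form $a_\lambda$ is coercive: $a_\lambda(u,u)\ge(1-\lambda^+/\pi^2)\int_\Omega|\nabla u|^2$.

**No solution for $\lambda\ge\pi^2$.** The function $\phi_1|_\Omega$ lies in $W$, is positive on $\Omega\cup D$, and has $\partial_3\phi_1=0$ on $D$. Test the equation of a solution $u$ with it and integrate by parts on $\phi_1$: $\int_Du^3\phi_1=a_\lambda(u,\phi_1)=(\pi^2-\lambda)\int_\Omega u\phi_1$. The left side is $\ge0$. If $\lambda>\pi^2$ the right side is negative, a contradiction. If $\lambda=\pi^2$, then $u=0$ on $D$ and $a_{\pi^2}(u,u)=\int_Du^4=0$. So $\tilde u$ attains the Rayleigh quotient and is a nonzero multiple of $\phi_1$, whose trace on $D$ is not $0$. This is again a contradiction.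

**Bubbles.** For $\varepsilon>0$ let
$$U_\varepsilon(x)=\frac{\varepsilon^{1/2}}{|x+\varepsilon e_3|},\qquad x_3\ge0 .$$
It is harmonic in the half-space, and on $x_3=0$ we have $-\partial_3U_\varepsilon=\varepsilon^{3/2}(|x|^2+\varepsilon^2)^{-3/2}=U_\varepsilon^3$. In polar coordinates $\int_{\mathbb R^2}U_\varepsilon^4=2\pi\varepsilon^2\int_0^\infty\frac{r\,dr}{(r^2+\varepsilon^2)^2}=\pi$, and integration by parts gives $\int_{\mathbb R^3_+}|\nabla U_\varepsilon|^2=\int_{\mathbb R^2}U_\varepsilon^4=\pi$. Escobar's sharp trace inequality (Indiana Univ. Math. J. 37 (1988)) states that the best constant $S$ in $\int_{\mathbb R^3_+}|\nabla v|^2\ge S\|v\|^2_{L^4(\mathbb R^2)}$ has $U_\varepsilon$ as extremal. So $S=\pi/\pi^{1/2}=\sqrt\pi$. Extending by zero, we get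
$$\int_\Omega|\nabla v|^2\ge\sqrt\pi\,\|v\|^2_{L^4(D)}\qquad(v\in W).\tag{2}$$

*Example (loss of compactness).* Let $\eta\in C_c^\infty(B)$ with $\eta=1$ near $0$. Away from $0$, $U_\varepsilon$ and $\nabla U_\varepsilon$ are $O(\varepsilon^{1/2})$, and $\int_\Omega U_\varepsilon^2\le\varepsilon\int_\Omega|x|^{-2}$. So, as $\varepsilon\to0$,
$$\int_\Omega|\nabla(\eta U_\varepsilon)|^2\to\pi,\qquad\int_\Omega(\eta U_\varepsilon)^2\to0,\qquad\int_D(\eta U_\varepsilon)^4\to\pi .\tag{3}$$
The family is bounded in $W$ and tends weakly to $0$, but its $L^4(D)$ norm does not tend to $0$. In fact $(\eta U_\varepsilon)^4dx\rightharpoonup\pi\delta_0$ on $\overline D$, which is the behavior in Theorem D.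

## 4. Pohozaev's identity, and the dilation of the Green kernel

**What Pohozaev's identity gives.** For this computation suppose that $u$ solves $(P_\lambda)$ and is regular enough to integrate by parts. Multiply $\Delta u=-\lambda u$ by $x\cdot\nabla u$. Since $x\cdot\nu=0$ on $D$ and $u=0$ on $\Gamma_D$, the right side gives $-\lambda\int u\,x\cdot\nabla u=\frac{3\lambda}2\int_\Omega u^2$. The left side is
$$\int_{\partial\Omega}\Big[\partial_\nu u\,(x\cdot\nabla u)-\tfrac12|\nabla u|^2\,x\cdot\nu\Big]+\tfrac12\int_\Omega|\nabla u|^2 .$$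
On $\Gamma_D$ the bracket is $\frac12|\partial_\nu u|^2$. On $D$ it is $u^3\,x\cdot\nabla u=\frac14x\cdot\nabla(u^4)$, with integral $-\frac12\int_Du^4$. Finally $\int_\Omega|\nabla u|^2=\lambda\int_\Omega u^2+\int_Du^4$. The $u^4$ terms cancel (this is criticality), and
$$\lambda\int_\Omega u^2=\frac12\int_{\Gamma_D}|\partial_\nu u|^2 .\tag{4}$$
For $\lambda\le0$ this is impossible. For $\lambda>0$ it equates two positive quantities, and here the approach stops: one must show that the right side always wins. How much room is there? Let $\lambda=k^2$ and insert into (4), instead of a solution, the profile of a fully concentrated function, $u^0(x)=\frac{\sin(k(1-r))}{r\sin k}$ with $r=|x|$. It satisfies $\Delta u^0+k^2u^0=0$ away from $0$ and vanishes on $|x|=1$. Then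
$$\frac12\int_{\Gamma_D}|\partial_\nu u^0|^2=\frac{\pi k^2}{\sin^2k},\qquad k^2\int_\Omega(u^0)^2=\frac{2\pi k^2}{\sin^2k}\int_0^1\sin^2(k(1-r))\,dr=\frac{\pi k^2}{\sin^2k}\Big(1-\frac{\sin2k}{2k}\Big),$$
and the difference is exactly $\pi k\cot k$. It is positive for $k<\pi/2$ and zero at $k=\pi/2$. So any estimate between the two sides that loses something on this profile stops strictly before $\pi^2/4$. Nor can we reduce to an ordinary differential equation: $u$ will turn out to be symmetric about the $x_3$-axis only, not a function of $|x|$ alone.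

**Passing to the boundary.** We rewrite the problem as an integral equation on $D$. Let $G$ be the Dirichlet Green function of $-\Delta-\lambda$ in $B$. Even reflection doubles the flux through $D$, so
$$u=Af\ \text{ on }D,\qquad f=u^3,\qquad A=2G,\qquad (Af)(x)=\int_DA(x,y)f(y)\,dy .$$
Put $Q(\varphi,\psi)=\iint_{D\times D}\varphi(x)\psi(y)A(x,y)\,dx\,dy$, and dilate the source: $f_t(x)=t^{3/2}f(tx)$ for $t>1$, with $f=0$ outside $D$. The exponent keeps $\|f_t\|_{L^{4/3}}$ fixed. For the half-space kernel $\frac1{2\pi|x-y|}$, homogeneous of degree $-1$, $Q(f_t,f_t)$ would not depend on $t$. For our kernel, the change of variables $x\to x/t$ gives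
$$Q(f_t,f_t)=\iint f(x)f(y)\,\tau A(\tau x,\tau y)\,dx\,dy,\qquad\tau=1/t .$$
Only the failure of homogeneity matters, and it is measured by
$$\theta(x,y)=-4\pi\,(1+x\cdot\nabla_x+y\cdot\nabla_y)G(x,y).$$
Formally, $\frac d{dt}Q(f_t,f_t)|_{t=1}=2\int_D(\frac32f+x\cdot\nabla f)u=3\int_Du^4+\frac32\int_Dx\cdot\nabla(u^4)=0$. On the other hand it equals $\frac1{2\pi}\iint u(x)^3u(y)^3\theta(x,y)$. If $\theta$ were positive, there would be no solution.

**Two cases by hand.** *First, $\lambda=0$.* By the image formula $4\pi G=\frac1{|x-y|}-d^{-1/2}$ with $d=1-2x\cdot y+|x|^2|y|^2$. The first term is homogeneous of degree $-1$ and contributes nothing. Since $(x\cdot\nabla_x+y\cdot\nabla_y)d=-4x\cdot y+4|x|^2|y|^2$,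
$$\theta=d^{-3/2}\big(d+2x\cdot y-2|x|^2|y|^2\big)=\frac{1-|x|^2|y|^2}{(1-2x\cdot y+|x|^2|y|^2)^{3/2}}>0 .$$
*Second, $y=0$ and $\lambda=k^2$, $0<k<\pi$.* Here $G(x,0)=\frac{\sin(k(1-r))}{4\pi r\sin k}$, and $(1+r\partial_r)$ of it is $-\frac{k\cos(k(1-r))}{4\pi\sin k}$. Since $y\cdot\nabla_y$ contributes nothing at $y=0$,
$$\theta(x,0)=\frac{k\cos(k(1-r))}{\sin k}\qquad(0<r<1).$$
This is positive for all such $r$ exactly when $k\le\pi/2$. The limit as $r\to0$ is $k\cot k$, the number found above.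

Why is the case $\lambda>0$ harder than $\lambda=0$? The kernel $\sigma G(\sigma x,\sigma y)$ is the Green function of $-\Delta-\sigma^2\lambda$ on the ball of radius $1/\sigma$. When $\sigma$ decreases, the ball grows, which raises the Green function. But $\sigma^2\lambda$ decreases when $\lambda>0$, which lowers it. We shall expand $\theta$ in Legendre polynomials $P_l(\cos\gamma)$, $\gamma$ the angle between $x$ and $y$. Their signs vary with $\gamma$, so no sign is visible term by term. What helps is that $f$ is radial on $D$, by moving planes. Then only the *average of $\theta$ over circles* enters, and averaging replaces $P_l(\cos\gamma)$ by $P_l(0)^2\ge0$. We neither claim nor need a pointwise sign of $\theta$ for $\lambda>0$.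

The proof has four parts: the integral equation and boundedness (§§5–6), radial symmetry (§7), positivity of the averages (§8), and the dilation argument in rigorous form (§9).

## 5. The Green function of $-\Delta-k^2$ and the integral equation

Let $\lambda=k^2$ with $0<k<\pi$, and $\rho=|x-y|$.

**Step 1: a maximum principle.** Its purpose is to compare functions although $\lambda>0$. The function $\phi_0(x)=\frac{\sin k|x|}{k|x|}$ satisfies $\Delta\phi_0+k^2\phi_0=0$ and is positive on $\overline B$, because $k<\pi$. If $\Delta v+k^2v=0$ then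
$$\mathrm{div}\big(\phi_0^2\nabla(v/\phi_0)\big)=\phi_0\Delta v-v\Delta\phi_0=0,$$
an elliptic equation without zeroth-order term. So $v/\phi_0$ obeys the weak and strong maximum principles in subdomains of $B$.

**Step 2: definition, positivity and continuity of $G$.** For $y\in B$ let $h(\cdot,y)$ solve $\Delta h+k^2h=0$ in $B$ with $h=\frac{\cos k\rho}\rho$ on $\partial B$. Since $k^2<\pi^2$ and the data are smooth on $\partial B$, there is a unique solution, and it is smooth on $\overline B$. Put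
$$G(x,y)=\frac1{4\pi}\Big(\frac{\cos k\rho}\rho-h(x,y)\Big).$$
Since $(-\Delta-k^2)\frac{\cos k\rho}{4\pi\rho}=\delta_y$ and $G(\cdot,y)=0$ on $\partial B$, this is the Dirichlet Green function of $-\Delta-k^2$. Green's identity on $B\setminus B_\varepsilon(y)$, $\varepsilon\to0$, gives
$$\varphi(y)=\int_BG(x,y)\,(-\Delta\varphi-k^2\varphi)(x)\,dx\qquad\text{for }\varphi\in C^2(\overline B),\ \varphi=0\text{ on }\partial B,\tag{5}$$
and, applied to two Green functions, the symmetry $G(x,y)=G(y,x)$. On $B\setminus B_\varepsilon(y)$ with $\varepsilon$ small, $G(\cdot,y)$ is positive on $\partial B_\varepsilon(y)$ and $0$ on $\partial B$. So Step 1 gives $G>0$ in $B$ off the diagonal.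

Step 1 also gives $|h(x,y)|\le\phi_0(x)\max_{\partial B}|h(\cdot,y)|/\phi_0|_{\partial B}$, and the same for differences. So $h(\cdot,y)\in C(\overline B)$ depends continuously on its boundary data in $C(\partial B)$, and the data depend continuously on $y\in B$. Hence $h$ is continuous on $\overline B\times B$. It follows that $G$ is continuous on $\overline B\times B$ off the diagonal, with $G(x,y)=0$ for $|x|=1$.

**Step 3: a bound for $G$.** We want the singularity $1/\rho$ with a uniform constant. If $\cos k\rho<0$ then $\rho>\frac\pi{2k}>\frac12$. So $h\ge-2$ on $\partial B$, and by Step 1 $h\ge-2\phi_0/\phi_0|_{\partial B}\ge-C$ with $C$ independent of $y$. Since $\rho\le2$, $4\pi G\le\frac1\rho+C\le\frac{1+2C}\rho$. With a new constant,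
$$0<G(x,y)\le\frac C{|x-y|}\qquad(x,y\in B,\ x\ne y),\tag{6}$$
and $0\le G\le C/|x-y|$ also for $|x|=1$, $y\in B$.

**Step 4: representation in $B$.** Let $F\in L^{4/3}(D)$, and let $u\in W$ satisfy $a_\lambda(u,\varphi)=\int_DF\varphi$ for all $\varphi\in W$. We claim
$$\tilde u(x)=\int_DA(x,y)F(y)\,dy,\qquad A=2G,\qquad\text{for a.e. }x\in B.\tag{7}$$
Given $\varphi\in W_0^{1,2}(B)$, test with the restriction of $\varphi$ to $\Omega$ and with the reflection of its restriction to the lower half-ball. Both lie in $W$ and have the trace of $\varphi$ on $D$. Adding, we get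
$$\int_B(\nabla\tilde u\cdot\nabla\varphi-\lambda\tilde u\varphi)=2\int_DF\varphi.\tag{8}$$
For $\psi\in C_c^\infty(B)$ let $\varphi$ solve $-\Delta\varphi-\lambda\varphi=\psi$, $\varphi=0$ on $\partial B$. It is smooth on $\overline B$, and $\varphi(y)=\int_BG(y,z)\psi(z)\,dz$ by (5) and symmetry. The left side of (8) is $\int_B\tilde u\psi$. By (6), $\int_B|\psi(z)|G(y,z)\,dz$ is bounded in $y$, and $F\in L^1(D)$, so Fubini's theorem gives $\int_B\tilde u\psi=\int_B\psi(z)\big(2\int_DG(z,y)F(y)\,dy\big)dz$. Since $\psi$ is arbitrary, (7) follows.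

**Step 5: representation on $D$.** We need (7) for traces, at a.e. $x'\in D$. For a.e. $x'\in D$ the following hold.

* The function $\tilde u(x',\cdot)$ coincides a.e. with an absolutely continuous function near $0$, whose value at $0$ is the trace.
* Formula (7) holds at $(x',t)$ for a.e. $t$.
* $\int_D|F(y)||x'-y|^{-1}dy<\infty$ (Fubini, as $F\in L^1(D)$).

Since $|(x',t)-y|\ge|x'-y|$, the integrand of (7) at $(x',t)$ is dominated by $C|F(y)||x'-y|^{-1}$. It converges as $t\downarrow0$ for every $y\ne x'$. So the right side of (7) at $(x',t)$ tends to its value at $(x',0)$, and $u=AF$ a.e. on $D$.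

## 6. Solutions are bounded and continuous

Let $u$ solve $(P_\lambda)$ with $0<\lambda<\pi^2$, and let $f=u^3|_D\in L^{4/3}(D)$. By Step 5 of §5, $u=A(u^2\cdot u)$ on $D$. By (6) and the Hardy–Littlewood–Sobolev inequality in $\mathbb R^2$ for the kernel $|x|^{-1}$,
$$A:L^p(D)\to L^q(D)\ \text{ boundedly},\quad\tfrac1q=\tfrac1p-\tfrac12,\ 1<p<2;\qquad\iint|\varphi(x)\varphi(y)|A(x,y)\,dx\,dy\le C\|\varphi\|_{4/3}^2.\tag{9}$$
The second bound is the first with $p=\frac43$, $q=4$, and Hölder's inequality.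

**Step 1: $u\in L^q(D)$ for all $q<\infty$.** A direct bootstrap starting from $u\in L^4$ gains nothing: $u^3\in L^{4/3}$ and $A:L^{4/3}\to L^4$. We exploit that $u^2\in L^2$ is bounded up to a part of small norm. Fix $q\in[4,\infty)$ and write $u^2=V_1+V_2$ with $V_1=u^2\mathbf 1_{\{u^2\le N\}}$. With $\frac1p=\frac12+\frac1q$, so that $1<p<2$, we have $\|A(V_2v)\|_q\le C\|V_2v\|_p\le C\|V_2\|_2\|v\|_q$. The same holds with $4$ in place of $q$. Since $\|V_2\|_2\to0$ as $N\to\infty$, we can choose $N$ so that $v\mapsto A(V_2v)$ has norm $\le\frac12$ on both $L^4(D)$ and $L^q(D)$. Further, $V_1u\in L^4(D)$ and $|\cdot|^{-1}\in L^{4/3}_{loc}(\mathbb R^2)$, so $A(V_1u)\in L^\infty(D)$. By contraction, the equation $v=A(V_1u)+A(V_2v)$ has exactly one solution in $L^4(D)$ and exactly one in $L^q(D)$. The latter also lies in $L^4(D)$, so the two coincide. Since $u$ is the $L^4$ solution, $u\in L^q(D)$.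

**Step 2: $u$ is bounded on $D$.** With $q=12$, $f=u^3\in L^4(D)$, and again $u=Af\in L^\infty(D)$.

**Step 3: continuity.** Since $f$ is bounded, $\tilde u(x)=\int_DA(x,y)f(y)\,dy$ is defined for every $x\in\overline B$. Let $x_n\to x$ in $\overline B$, and let $x_n',x'$ be the projections to $\mathbb R^2$. Fix $\eta>0$ and let $n$ be so large that $|x'_n-x'|<\eta/2$. By (6) and $|x-y|\ge|x'-y|$, the part of $\int_D|A(x_n,y)-A(x,y)|f(y)\,dy$ over $|y-x'|<\eta$ is at most
$$C\int_{|y-x_n'|<2\eta}\frac{dy}{|y-x_n'|}+C\int_{|y-x'|<\eta}\frac{dy}{|y-x'|}\le C\eta.$$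
Over $|y-x'|\ge\eta$ the kernels are bounded by $C/\eta$ and converge for every $y\in D$, so that part tends to $0$. Hence $\tilde u\in C(\overline B)$. Moreover $\tilde u=0$ on $\partial B$, because $A(x,\cdot)=0$ for $|x|=1$. Finally $f\ge0$, and $f\not\equiv0$, since otherwise $\tilde u=0$. So $G>0$ gives $\tilde u>0$ in $B$. From now on $\tilde u$ denotes this representative, and $M=\max\tilde u$.

## 7. Radial symmetry on $D$ by moving planes

**Lemma 1.** Let $u$ solve $(P_\lambda)$ with $0<\lambda<\pi^2$. Then $u|_D$ is radial and nonincreasing in $|x|$.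

*Proof.* We reflect in planes orthogonal to a direction $e\perp e_3$. Such reflections preserve the plane $x_3=0$. Take $e=e_1$. For $\mu\in(0,1)$ put $\Sigma_\mu=\{x\in B:x_1>\mu\}$, $x^\mu=(2\mu-x_1,x_2,x_3)$ and $w_\mu(x)=\tilde u(x^\mu)-\tilde u(x)$. Since $|x^\mu|^2=|x|^2-4\mu(x_1-\mu)$, we have $x^\mu\in B$ whenever $x\in\overline{\Sigma_\mu}$ and $x_1>\mu$.

**Step 1: the equation of $w_\mu$.** For $\varphi\in W_0^{1,2}(\Sigma_\mu)$ use in (8) (with $F=f$) the test functions $\varphi$ and $x\mapsto\varphi(x^\mu)$, both extended by $0$. Subtracting,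
$$\int_{\Sigma_\mu}(\nabla w_\mu\cdot\nabla\varphi-\lambda w_\mu\varphi)=2\int_{D\cap\Sigma_\mu}c_\mu w_\mu\varphi,\qquad0\le c_\mu=\tilde u(x^\mu)^2+\tilde u(x^\mu)\tilde u(x)+\tilde u(x)^2\le3M^2.\tag{10}$$

**Step 2: a maximum principle when the bad set is small.** On the flat part of $\partial\Sigma_\mu$ we have $w_\mu=0$, and on $\partial B\cap\{x_1>\mu\}$ we have $w_\mu=\tilde u(x^\mu)>0$. So $w_\mu^-=\max(-w_\mu,0)$ is continuous on $\overline{\Sigma_\mu}$, lies in $W^{1,2}$, and vanishes on $\partial\Sigma_\mu$. Therefore $w_\mu^-\in W_0^{1,2}(\Sigma_\mu)$, because $(w_\mu^--\epsilon)^+$ has compact support in $\Sigma_\mu$ and tends to $w_\mu^-$ as $\epsilon\downarrow0$. Let $N=\{w_\mu<0\}$. Testing (10) with $w_\mu^-$, then using Hölder's inequality and the Sobolev and trace inequalities (for $w_\mu^-$ extended by $0$), we get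
$$\|\nabla w_\mu^-\|_2^2\le\lambda\int_N(w_\mu^-)^2+6M^2\int_{N\cap D}(w_\mu^-)^2\le C\big(|N|_3^{2/3}+|N\cap D|_2^{1/2}\big)\|\nabla w_\mu^-\|_2^2,$$
with $C$ independent of $\mu$. So there is $\delta>0$, independent of $\mu$, such that $|N|_3+|N\cap D|_2<\delta$ implies $w_\mu^-=0$, that is, $w_\mu\ge0$. In particular $w_\mu\ge0$ for $\mu$ near $1$.

**Step 3: the plane moves to the center.** Let $\mu_0=\inf\{\mu\in(0,1):w_{\mu'}\ge0\text{ for all }\mu'\in[\mu,1)\}$, and suppose $\mu_0>0$. By continuity $w_{\mu_0}\ge0$. By (10) and $\lambda>0$, $\int\nabla w_{\mu_0}\cdot\nabla\varphi\ge0$ for all $\varphi\ge0$. So $w_{\mu_0}$ is continuous and superharmonic on the convex set $\Sigma_{\mu_0}$. It is positive on $\partial B\cap\{x_1>\mu_0\}$, hence not identically zero, and the strong minimum principle gives $w_{\mu_0}>0$ in $\Sigma_{\mu_0}$. Choose a compact $F_0\subset\Sigma_{\mu_0}$ with $|\Sigma_{\mu_0}\setminus F_0|_3+|(\Sigma_{\mu_0}\setminus F_0)\cap D|_2<\delta/2$. For $\mu<\mu_0$ close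 to $\mu_0$, uniform continuity of $\tilde u$ keeps $w_\mu>0$ on $F_0$, and $|\Sigma_\mu\setminus F_0|_3+|(\Sigma_\mu\setminus F_0)\cap D|_2<\delta$. Since $N\subset\Sigma_\mu\setminus F_0$, Step 2 gives $w_\mu\ge0$. This contradicts the definition of $\mu_0$, so $\mu_0=0$.

**Step 4: conclusion.** If $p,p'\in B$ differ only in the first coordinate and $0\le p_1<p_1'$, take $\mu=\frac{p_1+p_1'}2$. Then $(p')^\mu=p$ and $\tilde u(p)\ge\tilde u(p')$. So $\tilde u$ is nonincreasing in $x_1\ge0$. Letting $\mu\to0$ gives $\tilde u(-x_1,x_2,x_3)\ge\tilde u(x_1,x_2,x_3)$ for $x_1>0$. The same holds for every unit vector $e\perp e_3$. Using $e$ and $-e$, we see that $\tilde u$ is symmetric under each reflection $x\mapsto x-2(x\cdot e)e$. Thus $u|_D$ is radial, and it is nonincreasing in $|x|$. $\square$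

## 8. Positive circular averages of the kernel $\theta$

In this section $0<k\le\pi/2$, $r=|x|$, $s=|y|$, and $\gamma$ is the angle between $x$ and $y$.

**Spherical Bessel functions.** Recall that $j_l$ and $y_l$, $l=0,1,2,\dots$, solve $(z^2v')'+(z^2-l(l+1))v=0$, where $j_l$ is $z^l$ times an entire function of $z^2$ and $z^{l+1}y_l\to-(2l-1)!!$ as $z\to0$, with $(-1)!!=1$. The first ones are
$$j_0=\frac{\sin z}z,\quad y_0=-\frac{\cos z}z,\quad j_1=\frac{\sin z}{z^2}-\frac{\cos z}z,\quad y_1=-\frac{\cos z}{z^2}-\frac{\sin z}z .$$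
For $l\ge1$, $(z^{l+1}j_l)'=z^{l+1}j_{l-1}$ and $(z^{l+1}y_l)'=z^{l+1}y_{l-1}$. The function $j_l(kr)P_l(\cos\gamma)$ of $x$ satisfies $\Delta_xv+k^2v=0$. For $0\le v<u$ and $w=\sqrt{u^2+v^2-2uv\cos\gamma}$ there is the addition theorem (DLMF §10.60(i))
$$\frac{\cos w}w=-\sum_{l\ge0}(2l+1)j_l(v)y_l(u)P_l(\cos\gamma).\tag{11}$$

**Step 1: signs and sizes on $(0,\pi/2]$.** These make the expansion of $h$ converge and reveal its signs.

* (a) $j_0(z)\frac{z^l}{(2l+1)!!}\le j_l(z)\le\frac{z^l}{(2l+1)!!}$; in particular $j_l>0$.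
* (b) $y_l<0$ for $l\ge1$, and $b_l:=\sup_{(0,\pi/2]}|z^{l+1}y_l|\le3\,(2l-1)!!$.
* (c) $j_l$ is increasing for $l\ge2$.

For (a): the case $l=0$ holds because $0<j_0\le1$. If (a) holds for $l-1$, then $z^{l+1}j_l(z)=\int_0^z\zeta^{l+1}j_{l-1}(\zeta)\,d\zeta\le\int_0^z\frac{\zeta^{2l}}{(2l-1)!!}d\zeta=\frac{z^{2l+1}}{(2l+1)!!}$. The lower bound is the same computation, with $j_0(\zeta)\ge j_0(z)$ for $\zeta\le z$ since $j_0$ is decreasing.

For (b): $z^{l+1}y_l(z)=-(2l-1)!!+\int_0^z\zeta\cdot\zeta^ly_{l-1}(\zeta)\,d\zeta$. Since $y_0\le0$ on $(0,\pi/2]$, induction gives $y_l<0$ for $l\ge1$. Also $b_l\le(2l-1)!!+\frac{\pi^2}8b_{l-1}$ and $b_0\le1$. So $b_1\le1+\frac{\pi^2}8<3$. For $l\ge2$, $b_{l-1}\le3(2l-3)!!$ gives $b_l\le(2l-1)!!\big(1+\frac{3\pi^2}{8(2l-1)}\big)\le(2l-1)!!\big(1+\frac{\pi^2}8\big)<3(2l-1)!!$.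

For (c): $(z^2j_l')'=(l(l+1)-z^2)j_l>0$, because $z^2\le\pi^2/4<6\le l(l+1)$, and $z^2j_l'\to0$ as $z\to0$. Hence $j_l'>0$.

**Step 2: the series for $h$.** Put $\alpha_l=-k(2l+1)\frac{y_l(k)}{j_l(k)}$. We claim
$$h(x,y)=\sum_{l\ge0}\alpha_l\,j_l(kr)j_l(ks)P_l(\cos\gamma),\qquad\alpha_0=k\cot k\ge0,\quad\alpha_l>0\ (l\ge1).\tag{12}$$
The signs come from (a), (b) and $k\le\pi/2$. By (a) and (b), the $l$-th term is at most
$$k(2l+1)\cdot\frac{3(2l-1)!!}{k^{l+1}}\cdot\frac{(2l+1)!!}{j_0(k)k^l}\cdot\frac{k^{2l}(rs)^l}{((2l+1)!!)^2}=\frac{3(rs)^l}{j_0(k)}$$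
in absolute value. So for fixed $y\in B$ the series converges uniformly in $|x|\le1$, and its sum is continuous on $\overline B$ and solves $\Delta_xv+k^2v=0$ in $B$. At $r=1$ it equals $-k\sum_l(2l+1)j_l(ks)y_l(k)P_l(\cos\gamma)$. By (11) with $u=k$, $v=ks$, $w=k\rho$, this is $k\cdot\frac{\cos k\rho}{k\rho}=\frac{\cos k\rho}\rho$. By uniqueness for the Dirichlet problem the sum is $h$.

**Step 3: termwise differentiation.** Call the $l$-th term $v_l(x,y)$. It is $r^ls^lP_l(\cos\gamma)$, a polynomial in $(x,y)$ because $P_l$ has the parity of $l$, times entire functions of $r^2$ and $s^2$. So $v_l$ is smooth on $\mathbb R^6$, and $(\Delta_x+\Delta_y+2k^2)v_l=0$. Then $V_l(x,y,t)=e^{\sqrt2kt}v_l(x,y)$ is harmonic in $\mathbb R^7$. By Step 2, $\sum V_l$ converges locally uniformly in $B\times B\times\mathbb R$. A locally uniformly convergent series of harmonic functions converges together with all derivatives, locally uniformly (mean value property). At $t=0$ this says that $h\in C^\infty(B\times B)$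 and that (12) may be differentiated termwise there.

**Step 4: the kernel and its average.** Since $\rho$ is homogeneous of degree $1$ in $(x,y)$ and $(1+\rho\,\partial_\rho)\frac{\cos k\rho}\rho=-k\sin k\rho$,
$$\theta(x,y)=k\sin(k\rho)+(1+x\cdot\nabla_x+y\cdot\nabla_y)h(x,y)\qquad(x\ne y).$$
The right side extends $\theta$ continuously to $B\times B$. Clearly $\theta(Rx,Ry)=\theta(x,y)$ for rotations $R$. For $r,s\in(0,1)$ put
$$\bar\theta(r,s)=\frac1{2\pi}\int_0^{2\pi}\theta\big(r(1,0,0),\,s(\cos\gamma,\sin\gamma,0)\big)\,d\gamma,$$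
a continuous function on $(0,1)^2$.

**Lemma 2.** If $0<k\le\pi/2$, then $\bar\theta(r,s)>0$ for all $r,s\in(0,1)$.

*Proof.* **Step 5: only $l=0$ can be negative.** Let $\langle\cdot\rangle$ be the mean over $\gamma\in[0,2\pi]$. For two points on the equator, the addition theorem for Legendre polynomials reads $P_l(\cos\gamma)=P_l(0)^2+2\sum_{m=1}^l\frac{(l-m)!}{(l+m)!}P_l^m(0)^2\cos m\gamma$. So $\langle P_l(\cos\gamma)\rangle=P_l(0)^2$, and this vanishes for odd $l$. (Check at $l=2$: $\langle\frac{3\cos^2\gamma-1}2\rangle=\frac14=P_2(0)^2$.) At fixed $\gamma$, $x\cdot\nabla_x+y\cdot\nabla_y$ acts as $r\partial_r+s\partial_s$. Hence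
$$\bar\theta=k\langle\sin k\rho\rangle+\sum_{l\text{ even}}P_l(0)^2\,\alpha_l\,(1+r\partial_r+s\partial_s)\big(j_l(kr)j_l(ks)\big).$$
For even $l\ge2$ the terms are $\ge0$, because $\alpha_l>0$ and $j_l$ is positive and increasing. Put $a=kr$, $b=ks$, so $a,b\in(0,k)$. Since $z j_0'(z)=\cos z-j_0(z)$, the $l=0$ term is $k\cot k\cdot E$ with
$$E=(1+a\partial_a+b\partial_b)\big(j_0(a)j_0(b)\big)=\cos a\,j_0(b)+j_0(a)\cos b-j_0(a)j_0(b).$$
So
$$\bar\theta\ge k\big(\langle\sin k\rho\rangle+\cot k\cdot E\big).\tag{13}$$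

**Step 6: the sine term.** We have $k\rho\le a+b<2k\le\pi$. Concavity of $\sin$ on $[0,\pi]$ gives $\sin k\rho\ge\frac\rho{r+s}\sin(a+b)$. The mean of $\rho=|x-y|$ over $y$ on its circle is at least $|x-\langle y\rangle|=r$. Exchanging roles, it is also at least $s$. So $\langle\rho\rangle\ge\max(r,s)\ge\frac{r+s}2$ and
$$\langle\sin k\rho\rangle\ge\tfrac12\sin(a+b)>0 .$$

**Step 7: the two signs of $E$.** If $E\ge0$, (13) and Step 6 give $\bar\theta>0$, as $\cot k\ge0$. Let $E<0$ and, by symmetry, $a\le b$. Since $b<k\le\pi/2$, $0\le\cot k\le\cot b$, so $\cot k\cdot E\ge\cot b\cdot E$. Next, $j_0(a)-\cos a=\frac1a\int_0^at\sin t\,dt\le\frac{a^2}3$, hence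
$$E=j_0(a)\cos b-j_0(b)\big(j_0(a)-\cos a\big)\ge-\frac{\sin b}b\cdot\frac{a^2}3\ge-\frac a3\sin b,\qquad\cot b\cdot E\ge-\frac a3\cos b .$$
On the other side, $0<a\le b<\pi/2$ gives $\cos a\sin b\ge\sin a\cos b$, so $\frac12\sin(a+b)\ge\sin a\cos b\ge\frac2\pi\,a\cos b$. By (13), $\bar\theta\ge k\big(\frac2\pi-\frac13\big)a\cos b>0$. $\square$

The bound on $k$ cannot be relaxed. By the formula of §4 and continuity, $\bar\theta(r,s)\to\theta(0,0)=k\cot k$ as $r,s\to0$. The formulas of §4 and the continuity argument (with $h$ smooth near $(0,0)$) hold for $k\in(\pi/2,\pi)$ too, and then this limit is negative.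

## 9. Dilation of $f=u^3$: nonexistence for $0<\lambda\le\pi^2/4$

Suppose $u$ solves $(P_\lambda)$ with $\lambda=k^2$, $0<k\le\pi/2$. By §§6–7, $f=u^3|_D$ is continuous, bounded, positive, radial and nonincreasing. Extended by $0$ to $\mathbb R^2$ it stays radially nonincreasing. Let $t\in(1,2)$ and $f_t(x)=t^{3/2}f(tx)$. Recall that $Q$ is symmetric, $Af=u$ on $D$, and $\|f_t\|_{4/3}=\|f\|_{4/3}$. We compare $Q(f_t,f_t)$ with $Q(f,f)$ in two ways. No differentiability of $f$ is used: Hölder's inequality replaces the formal computation that the derivative at $t=1$ vanishes.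

**Step 1: upper bound.** The claim is that $Q(f_t,f_t)-Q(f,f)$ is of higher order than $t-1$. By Hölder,
$$\int_Df_tu\le\|f_t\|_{4/3}\|u\|_4=\|f\|_{4/3}\|u\|_4=\Big(\int_Du^4\Big)^{3/4+1/4}=\int_Dfu .$$
Expanding the quadratic form and using (9),
$$Q(f_t,f_t)-Q(f,f)=2\int_D(f_t-f)u+Q(f_t-f,f_t-f)\le C\|f_t-f\|_{4/3}^2.$$
Monotonicity of $f$ controls the last norm. Since $f(tx)\le f(x)$, $|f_t-f|\le(t^{3/2}-1)f(tx)+(f(x)-f(tx))$, and $\int(f(x)-f(tx))\,dx=(1-t^{-2})\int f$. So $\|f_t-f\|_1\le C(t-1)$. Also $\|f_t-f\|_\infty\le C$, hence $\|f_t-f\|_{4/3}^2=\big(\int|f_t-f|^{4/3}\big)^{3/2}\le C\|f_t-f\|_1^{3/2}$. Therefore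
$$Q(f_t,f_t)-Q(f,f)\le C(t-1)^{3/2}.\tag{14}$$

**Step 2: lower bound.** The claim is that the same difference is at least of order $t-1$. With $\tau=1/t\in(\frac12,1)$, $Q(f_t,f_t)=\iint_{D\times D}f(x)f(y)\,\tau A(\tau x,\tau y)\,dx\,dy$. (The factor is $t^3\tau^4=\tau$.) For $x\ne y$ in $D$, $\frac d{d\sigma}[\sigma G(\sigma x,\sigma y)]=-\frac1{4\pi}\theta(\sigma x,\sigma y)$, so
$$\tau A(\tau x,\tau y)-A(x,y)=\frac1{2\pi}\int_\tau^1\theta(\sigma x,\sigma y)\,d\sigma .$$
By (9), $f(x)f(y)\tau A(\tau x,\tau y)$ and $f(x)f(y)A(x,y)$ are both nonnegative and integrable on $D\times D$. So Fubini in polar coordinates $x=re^{i\alpha}$, $y=se^{i\beta}$ applies to their difference. For fixed $r\ne s$ in $(0,1)$ the points $(\sigma x,\sigma y)$ with $\sigma\in[\tau,1]$ stay in a compact subset of $B\times B$, where $\theta$ is continuous and bounded. So the $\sigma$-integral and the angular integrals may be interchanged, and rotation invariance gives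
$$\int_0^{2\pi}\!\!\int_0^{2\pi}\big[\tau A(\tau x,\tau y)-A(x,y)\big]\,d\alpha\,d\beta=\frac{(2\pi)^2}{2\pi}\int_\tau^1\bar\theta(\sigma r,\sigma s)\,d\sigma .$$
Since $f$ is radial,
$$Q(f_t,f_t)-Q(f,f)=2\pi\int_0^1\!\!\int_0^1f(r)f(s)\,rs\int_\tau^1\bar\theta(\sigma r,\sigma s)\,d\sigma\,dr\,ds .\tag{15}$$
By Lemma 2 the integrand is positive. For $r,s\in[\frac14,\frac12]$ and $\sigma\in[\frac12,1]$ the point $(\sigma r,\sigma s)$ stays in a compact subset of $(0,1)^2$, so $\bar\theta(\sigma r,\sigma s)$ is bounded below by a positive constant. So is $f$ there. Hence $Q(f_t,f_t)-Q(f,f)\ge c(1-\tau)=c\,\frac{t-1}t$ with $c>0$ independent of $t$.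

**Step 3: contradiction.** Together with (14), $c\,\frac{t-1}t\le C(t-1)^{3/2}$ for all $t\in(1,2)$. This is false as $t\downarrow1$. So there is no solution for $0<\lambda\le\pi^2/4$. The quoted nonexistence for $\lambda<\lambda_*$, with $\lambda_*>0$, covers $\lambda\le0$. Theorem A(i) is proved. $\square$

## 10. Minimizers of $S_\lambda$ for $\pi^2/4<\lambda<\pi^2$

For $\lambda<\pi^2$ the form $a_\lambda$ is coercive on $W$, so $S_\lambda>0$ by the trace embedding.

**Step 1: $S_\lambda<\sqrt\pi$ if $\pi^2/4<\lambda<\pi^2$.** The plan is to use sources $f$ on $D$ as test objects, because then only $A$ near the origin matters. Let $0<\lambda<\pi^2$, let $f\ge0$ be bounded on $D$, $f\not\equiv0$, and let $v\in W$ solve $a_\lambda(v,\varphi)=\int_Df\varphi$ for all $\varphi\in W$ (Lax–Milgram). By §5, $v=Af$ on $D$, so $0<a_\lambda(v,v)=\int_Dfv=Q(f,f)\le\|f\|_{4/3}\|v\|_4$. Therefore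
$$S_\lambda\le\frac{a_\lambda(v,v)}{\|v\|_4^2}\le\frac{\|f\|_{4/3}^2}{Q(f,f)}.\tag{16}$$
Now let $\lambda=k^2$ with $\frac\pi2<k<\pi$. Since $h(\cdot,0)$ has the constant boundary value $\cos k$, $h(x,0)=\cos k\,\phi_0(x)/\phi_0|_{\partial B}$ and $h(0,0)=k\cot k=:-m<0$. As $h$ is continuous and $\frac{\cos k\rho}\rho\ge\frac1\rho-\frac{k^2\rho}2$, there is $\delta\in(0,1)$ with
$$A(x,y)=\frac1{2\pi}\Big(\frac{\cos k\rho}\rho-h(x,y)\Big)\ge\frac1{2\pi}\Big(\frac1\rho+\frac m2\Big)\qquad(x,y\in D,\ |x|,|y|\le\delta).$$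
Put $f_\varepsilon=U_\varepsilon^3|_{\mathbb R^2}=\varepsilon^{3/2}(|x|^2+\varepsilon^2)^{-3/2}$ and $f=f_\varepsilon\mathbf1_{\{|x|<\delta\}}$. On $\mathbb R^2$ we have $\frac1{2\pi}\int_{\mathbb R^2}\frac{f_\varepsilon(y)}{|x-y|}dy=U_\varepsilon(x)$: both sides extend to harmonic functions in the half-space that decay at infinity and have the same Neumann data $f_\varepsilon$, so the even reflection of their difference is an entire harmonic function vanishing at infinity, that is, $0$. Direct integration gives $\int_{\mathbb R^2}f_\varepsilon=2\pi\varepsilon^{1/2}$, $\int_{|x|>\delta}f_\varepsilon\le2\pi\varepsilon^{3/2}/\delta$ and $\int_{|x|>\delta}U_\varepsilon^4\le\pi\varepsilon^2/\delta^2$. The double integral of $\frac1{2\pi\rho}f_\varepsilon(x)f_\varepsilon(y)$ over the plane is $\int U_\varepsilon^4=\pi$. The pairs with $|x|>\delta$ or $|y|>\delta$ contribute at most $2\int_{|x|>\delta}f_\varepsilon U_\varepsilon=2\int_{|x|>\delta}U_\varepsilon^4$. Hence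
$$Q(f,f)\ge\pi-2\int_{|x|>\delta}U_\varepsilon^4+\frac m{4\pi}\Big(\int_{|x|<\delta}f_\varepsilon\Big)^2\ge\pi-\frac{2\pi\varepsilon^2}{\delta^2}+\pi m\,\varepsilon\,(1-o(1)),$$
and $\|f\|_{4/3}\le(\int U_\varepsilon^4)^{3/4}=\pi^{3/4}$. The gain is of order $\varepsilon$ and the loss of order $\varepsilon^2$. For small $\varepsilon$, $Q(f,f)>\pi$, and (16) gives $S_\lambda<\pi^{3/2}/\pi=\sqrt\pi$.

**Step 2: if $\lambda<\pi^2$ and $S_\lambda<\sqrt\pi$, then $S_\lambda$ is attained.** The energy level $\sqrt\pi$ is the price of a bubble, so below it a minimizing sequence cannot concentrate. Let $\|u_n\|_{L^4(D)}=1$ and $a_\lambda(u_n,u_n)\to S_\lambda$. By coercivity $u_n\rightharpoonup u$ in $W$ along a subsequence. Put $v_n=u_n-u$ and $\beta=\|u\|^4_{L^4(D)}\in[0,1]$. By compactness $v_n\to0$ in $L^2(\Omega)$ and in $L^2(D)$, and a.e. on $D$ for a further subsequence. So the Brezis–Lieb lemma gives $\|v_n\|_4^4\to1-\beta$. With (2), and $a_\lambda(u,u)\ge S_\lambda\beta^{1/2}$ (trivial if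 $\beta=0$),
$$S_\lambda=a_\lambda(u,u)+\|\nabla v_n\|_2^2+o(1)\ge S_\lambda\beta^{1/2}+\sqrt\pi\,(1-\beta)^{1/2}+o(1)\ge S_\lambda+(\sqrt\pi-S_\lambda)(1-\beta)^{1/2}+o(1),$$
the last step by $\beta^{1/2}+(1-\beta)^{1/2}\ge1$. So $\beta=1$. The equality on the left gives $a_\lambda(u,u)\le S_\lambda$, so $u$ is a minimizer.

**Step 3: from minimizer to solution.** With $u$, also $|u|$ is a minimizer with $\||u|\|_{L^4(D)}=1$. It satisfies $a_\lambda(|u|,\varphi)=S_\lambda\int_D|u|^3\varphi$ for all $\varphi\in W$, so $S_\lambda^{1/2}|u|$ satisfies the weak form of $(P_\lambda)$. For $\lambda>0$ it is superharmonic in $\Omega$, nonnegative and nontrivial, hence positive in $\Omega$. This proves Theorem A(ii). With §3 and §9, Theorem A is proved. $\square$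

## 11. Proof of the sharp trace inequality (Theorem B)

**Step 1: $S_\lambda\le\sqrt\pi$ for every $\lambda\in\mathbb R$.** Use $\eta U_\varepsilon$ as test function. By (3) the quotient tends to $\pi/\pi^{1/2}$.

**Step 2: $S_\lambda=\sqrt\pi$ for $\lambda\le\pi^2/4$.** If $S_{\pi^2/4}<\sqrt\pi$, Steps 2 and 3 of §10 would give a solution of $(P_{\pi^2/4})$, contradicting Theorem A. So $S_{\pi^2/4}\ge\sqrt\pi$. As $S_\lambda$ is nonincreasing in $\lambda$, Step 1 gives the claim.

**Step 3: no minimizer for $\lambda\le\pi^2/4$.** For $\lambda=\pi^2/4$, the absolute value of a minimizer, suitably scaled, would be a solution of $(P_{\pi^2/4})$ as in Step 3 of §10, contradicting Theorem A. If $\lambda<\pi^2/4$ and $u$ were a minimizer, then $\int_\Omega u^2>0$ would give $a_{\pi^2/4}(u,u)<a_\lambda(u,u)=\sqrt\pi\|u\|_{L^4(D)}^2$, against Step 2. For $\pi^2/4<\lambda<\pi^2$, $S_\lambda<\sqrt\pi$ and attainment were shown in §10.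

**Step 4: the inequality and its constants.** If $u$ has nonzero trace on $D$, the strict inequality says that $S_{\pi^2/4}=\sqrt\pi$ is not attained. If the trace vanishes and $u\ne0$, it follows from (1), since $\pi^2>\pi^2/4$. The constant $\pi^2/4$ cannot be increased, because $S_\lambda<\sqrt\pi$ for $\pi^2/4<\lambda<\pi^2$. The constant $\sqrt\pi$ cannot be increased, because $S_{\pi^2/4}\le\sqrt\pi$. $\square$

## 12. Proof of Theorem C on boundary data $g(u)$

Let $0<\lambda\le\pi^2/4$ and let $u$ be a bounded weak solution, that is, $u\in W$ bounded, $u>0$ in $\Omega$, and $a_\lambda(u,\varphi)=\int_Dg(u)\varphi$ for $\varphi\in W$. Put $f=g(u)|_D$ and $\Gamma(s)=\int_0^sg$.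

**Step 1: regularity and symmetry.** The function $f\ge0$ is bounded, and $f\not\equiv0$: otherwise $a_\lambda(u,u)=0$, impossible by coercivity. So §5 and Step 3 of §6 apply and give $\tilde u\in C(\overline B)$, $\tilde u=0$ on $\partial B$, $\tilde u>0$ in $B$. In the proof of Lemma 1 replace $c_\mu$ by $\frac{g(\tilde u(x^\mu))-g(\tilde u(x))}{\tilde u(x^\mu)-\tilde u(x)}$, set to $0$ where the denominator vanishes. It lies in $[0,L]$, with $L$ a Lipschitz constant of $g$ on $[0,M]$, because $g$ is nondecreasing. Nothing else changes, with $L$ in place of $3M^2$. So $u|_D$, and hence $f=g(u)$, is radial, nonincreasing and continuous.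

**Step 2: the upper bound.** Hölder's inequality is replaced by convexity of $\Gamma$. For $x\in D$, with $u$ extended by $0$,
$$g(u(tx))\,u(x)\le\Gamma(u(x))-\Gamma(u(tx))+g(u(tx))\,u(tx).$$
Multiply by $t^{3/2}$, integrate, and subtract $\int_Dfu=\int_Du\,g(u)$. For $f_t=t^{3/2}f(t\,\cdot)$,
$$\int_D(f_t-f)u\le t^{3/2}(1-t^{-2})\int_D\Gamma(u)+(t^{-1/2}-1)\int_Du\,g(u)=(t-1)\int_D\Big(2\Gamma(u)-\tfrac12u\,g(u)\Big)+O((t-1)^2).$$
By $s\,g(s)\ge4\Gamma(s)$ the integral on the right is $\le0$, so $\int_D(f_t-f)u\le C(t-1)^2$. The estimate of $\|f_t-f\|_{4/3}$ in §9 used only that $f$ is bounded, radial and nonincreasing. So (14) holds again.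

**Step 3: the lower bound.** Formula (15) and Lemma 2 are unchanged, with $f\ge0$. Since $f$ is continuous, nonincreasing and $\not\equiv0$, there is $r_1\in(0,1)$ with $f>0$ on $[0,r_1]$. On $r,s\in[\frac{r_1}4,\frac{r_1}2]$, $\sigma\in[\frac12,1]$ the integrand is bounded below by a positive constant, so $Q(f_t,f_t)-Q(f,f)\ge c\frac{t-1}t$. This contradicts (14) as $t\downarrow1$.

**Step 4: $g(s)=s^p$ with $1<p<3$.** Since $p+1<4$, the trace embedding $W\to L^{p+1}(D)$ is compact. So for every $\lambda<\pi^2$ the coercive form $a_\lambda$ attains its minimum $m>0$ on $\{\|u\|_{L^{p+1}(D)}=1\}$ at some $u\ge0$, after passing to $|u|$. It satisfies $a_\lambda(u,\varphi)=m\int_Du^p\varphi$ and is positive in $\Omega$ by the strong maximum principle. The multiple $cu$ with $c^{p-1}=m$ is a solution. $\square$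

## 13. Proof of Theorem D: least-energy solutions concentrate at the center

We may assume $\lambda_j<\pi^2$.

**Step 1: the energies converge.** A solution of $(P_\lambda)$ has $a_\lambda(u,u)=\|u\|^4_{L^4(D)}$, and its trace on $D$ is nonzero since $a_\lambda(u,u)>0$. Its energy $\frac12a_\lambda(u,u)-\frac14\int_Du^4$ is $\frac14\|u\|_{L^4(D)}^4$. Dividing, $\|u\|_{L^4(D)}^2=a_\lambda(u,u)/\|u\|^2_{L^4(D)}\ge S_\lambda$, with equality exactly for scaled minimizers. These exist by §10, so they are the least-energy solutions, and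
$$a_{\lambda_j}(u_j,u_j)=\|u_j\|^4_{L^4(D)}=S_{\lambda_j}^2 .$$
As a function of $\lambda$, $S_\lambda$ is an infimum of affine functions and is finite on $(-\infty,\pi^2)$. So it is concave and therefore continuous there. By Theorem B, $S_{\lambda_j}^2\to S_{\pi^2/4}^2=\pi$.

**Step 2: the weak limit is zero.** By coercivity, uniform because $\lambda_j\le\lambda_1<\pi^2$ (here $\lambda_1$ is the first member of the sequence), $(u_j)$ is bounded in $W$. Let $u\ge0$ be the weak limit of a subsequence. By compactness in $L^2(D)$ we may assume convergence a.e. on $D$. Since $u_j^3$ is bounded in $L^{4/3}(D)$, $u_j^3\rightharpoonup u^3$ in $L^{4/3}(D)$. So $u$ satisfies the weak equation with $\lambda=\pi^2/4$. It is either $0$ or, by the strong maximum principle, a solution of $(P_{\pi^2/4})$, which Theorem A excludes. Thus $u=0$. Every subsequence has a further subsequence of this kind, so $u_j\to0$ in $L^2(D)$ along the whole sequence.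

**Step 3: concentration at $0$.** By Lemma 1, $\pi r^2u_j(r)^2\le\int_Du_j^2\to0$ for each $r\in(0,1)$. By monotonicity $u_j\to0$ uniformly on $\{r\le|x|<1\}\subset D$. So $\int_{r\le|x|<1}u_j^4\to0$ for each $r\in(0,1)$, while $\int_Du_j^4\to\pi$. For $\psi\in C(\overline D)$,
$$\Big|\int_Du_j^4\psi-\psi(0)\int_Du_j^4\Big|\le\max_{|x|\le r}|\psi-\psi(0)|\int_Du_j^4+2\max|\psi|\int_{r\le|x|<1}u_j^4 .$$
Letting $j\to\infty$ and then $r\to0$ gives $\int_Du_j^4\psi\to\pi\psi(0)$, that is, $u_j^4\,dx\rightharpoonup\pi\delta_0$ on $\overline D$. $\square$
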